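\title{Configurations with four points on every line}

\begin{abstract}
A configuration $(v_r,b_4)$ consists of $v$ points and $b$ lines, with four points on every line, $r$ lines through every point, and at most one line through any two points. Counting gives the necessary conditions $4b=vr$, $v\ge 3r+1$ and $b\ge 4r-3$. We prove that these conditions are sufficient. Equivalently, we determine all $v$ and $\delta$ for which the complete graph $K_v$ has a packing by edge-disjoint copies of $K_4$ with a $\delta$-regular leave: apart from the pair $(v,\delta)=(8,1)$, the obvious divisibility conditions suffice. The proof is an induction on $r$. It fills the groups of group divisible designs, truncates transversal designs and inserts new points into them; small degrees and a few further parameters are settled directly, mostly by base blocks.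
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{configuration} $(v_r,b_k)$ is a finite incidence structure of $v$ points and $b$ lines, with $k$ points on every line and $r$ lines through every point, in which two different lines meet in at most one point. Consequently two different points lie on at most one common line. Counting incident pairs gives $vr=bk$. The $r$ lines through a point carry $r(k-1)$ further points, all different; the $k$ points of a line lie on $k(r-1)$ further lines, all different. Hence
\begin{equation}\label{eq:nec}
vr=bk,\qquad v\ge r(k-1)+1,\qquad b\ge k(r-1)+1 .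
\end{equation}
Are these conditions sufficient? For $k=3$ they are. For $k=4$ they are known to be sufficient in two special cases, for symmetric configurations ($v=b$) and for $v=3r+1$, where every two points are joined and the configuration is a Steiner system $S(2,4,v)$. These facts are recorded in \cite{NI}, where the question is posed for $k=4$ in general. We answer it affirmatively.

\begin{theorem}\label{thm:main}
Let $v,b,r$ be positive integers with $4b=vr$, $v\ge 3r+1$ and $b\ge 4r-3$. Then a configuration $(v_r,b_4)$ exists.
\end{theorem}

\paragraph{What the parameters measure.}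
From now on lines have four points. Join two points by an edge if \emph{no} line contains both. Each point is on lines with exactly $3r$ others, so this graph, the \emph{leave}, is regular of degree $v-1-3r$. Put
\[
q=v-3r\ge 1 .
\]
The leave is $(q-1)$-regular, and a configuration is a decomposition of the complement of some $(q-1)$-regular graph into copies of $K_4$. If $q=1$, the leave is empty and we ask for a Steiner system. If $q$ divides $3r$, hence also $v$, the natural leave is a disjoint union of complete graphs $K_q$; then we ask for a group divisible design, and for $q\le r$ a classical theorem answers, with one exception (Proposition~\ref{prop:uniform}). If $q\ge r$, that is $v\ge 4r$, there is ample room, and we can start from transversal designs and insert at most three points. The hard range is that of small $q$ not dividing $3r$, where no leave offers itself. For example, $34$ points of degree $10$ require a cubic leave on $34$ vertices, which cannot be a union of copies of $K_4$. Example~\ref{ex:34} constructs such a configuration from a group divisible design, and its idea settles most of the hard range.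

\paragraph{Plan.}
Section~\ref{sec:param} rewrites the hypotheses in terms of $r$ and $q$, and Section~\ref{sec:lit} lists the designs we take from the literature. Section~\ref{sec:tools} contains the constructions. Small degrees are settled in Section~\ref{sec:small}, and larger ones by induction on $r$. If $4\mid v$ (Section~\ref{sec:ind}), we mostly place configurations of smaller degree on the four groups of a transversal design. If $4\nmid v$ (Section~\ref{sec:ind2}), there are three main tools. \emph{Insertion} adds up to three points to a design on four groups of equal size; it serves $q\ge r$ and a few smaller values of $q$. \emph{Truncation} deletes points from one group of a transversal design, and serves $\frac23r<q<r$. \emph{Filling} completes a group divisible design with four equal groups and one further group, and serves most of the range $q\le\frac23r$. Section~\ref{sec:cons} states the result as a classification, in dual form and for packings.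

\section{Parameters}\label{sec:param}

A \emph{configuration of degree $s$ on $n$ points} is a set of $4$-subsets, called blocks, of an $n$-set such that every point is in exactly $s$ blocks and every pair of points is in at most one. For $s=0$ there are no blocks. For $s\ge1$ this is a configuration $(n_s,b_4)$ with $b=ns/4$. Two points are \emph{collinear}, or \emph{neighbors}, if they lie in a common block; a set is \emph{independent} if no two of its points are collinear. We write $C(r,q)$ for the statement that there is a configuration of degree $r$ on $3r+q$ points.

A pair $(r,q)$ of positive integers is called \emph{feasible} if $4\mid r(q-r)$ and $(r,q)\ne(2,2)$. Since $(3r+q)r\equiv r(q-r)\pmod 4$, we have for $s\ge1$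
\begin{equation}\label{eq:feas}
(s,n-3s)\text{ is feasible}\iff n\ge 3s+1,\ \ 4\mid ns,\ \ (n,s)\ne(8,2).
\end{equation}
Explicitly: for $r\equiv0\pmod4$ every $q$ is allowed; for $r\equiv2\pmod4$ the number $q$ must be even, and $(r,q)\neq(2,2)$; for odd $r$ we need $q\equiv r\pmod 4$, which says $4\mid v$ for $v=3r+q$.

\begin{lemma}\label{lem:param}
Positive integers $v,b,r$ satisfy the hypotheses of Theorem~\ref{thm:main} if and only if $b=vr/4$ and $(r,v-3r)$ is feasible.
\end{lemma}

\begin{proof}
By \eqref{eq:feas} we must see that, given $4b=vr$ and $v\ge 3r+1$, the condition $b\ge 4r-3$ excludes exactly $(v,r)=(8,2)$. We have $b\ge r(3r+1)/4$, and $r(3r+1)/4\ge 4r-3$ is equivalent to $3(r-1)(r-4)\ge0$. So $b\ge 4r-3$ is automatic for $r\ne 2,3$. For $r=3$ we have $4\mid v$ and $v\ge10$, so $v\ge12$ and $b\ge9=4r-3$. For $r=2$ the number $v\ge7$ is even, $b=v/2$, and $b\ge5$ fails exactly for $v=8$.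
\end{proof}

So Theorem~\ref{thm:main} says that \emph{$C(r,q)$ holds for every feasible $(r,q)$}.

\section{Designs from the literature}\label{sec:lit}

A \emph{$4$-GDD} (group divisible design) is a finite set partitioned into \emph{groups}, with a set of $4$-subsets, called blocks, such that every block meets every group in at most one point and every two points of different groups lie in exactly one block. Its type $g_1^{u_1}g_2^{u_2}\cdots$ means that there are $u_i$ groups of size $g_i$. If $V$ is the number of points, the blocks through a point of a group of size $g$ partition the $V-g$ points outside that group into triples, so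
\begin{equation}\label{eq:gdddeg}
\text{a point in a group of size $g$ lies in }(V-g)/3\text{ blocks.}
\end{equation}

A \emph{transversal design} TD$(k,n)$ has $k$ groups of size $n$ and blocks of size $k$, each meeting every group in one point, such that two points of different groups lie in exactly one block. Thus a TD$(4,n)$ is a $4$-GDD of type $n^4$; all its points have degree $n$. If we delete one group from a TD$(k+1,n)$, the $n$ blocks through a deleted point become disjoint and cover all remaining points. So we obtain a TD$(k,n)$ whose blocks are partitioned into $n$ such \emph{parallel classes}.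

A \emph{triangle factor} on $3N$ points is a partition of them into $N$ triples. Two factors are \emph{edge-disjoint} if no pair of points lies in a triple of both.

We use the following theorems.
\begin{enumerate}
\item[(F1)] \cite{BSH} For $u\ge4$ a $4$-GDD of type $g^u$ exists if and only if $g(u-1)\equiv0\pmod3$, $g^2u(u-1)\equiv0\pmod{12}$ and $(g,u)\ne(2,4),(6,4)$. In particular a TD$(4,n)$ exists for $n\ne2,6$.
\item[(F2)] \cite{GR}, see also \cite[Ch.~IV.4]{HB}. A $4$-GDD of type $g^4w^1$ with $w>0$ exists if and only if $g\equiv w\equiv0\pmod 3$ and $w\le\frac32g$.
\item[(F3)] \cite[Ch.~III.3]{HB} A TD$(5,n)$ (equivalently, three mutually orthogonal Latin squares of order $n$) exists for all $n\ge4$ with $n\ne6,10$.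
\item[(F4)] \cite{HRW} A resolvable $S(2,4,v)$, that is, one whose blocks can be partitioned into parallel classes, exists if and only if $v\equiv4\pmod{12}$. Keeping $r$ of its $(v-1)/3$ parallel classes gives a configuration of degree $r$ on $v$ points for every $r\le(v-1)/3$.
\item[(F5)] \cite{RW} For $n\equiv3\pmod6$ a Kirkman triple system exists: $(n-1)/2$ pairwise edge-disjoint triangle factors on $n$ points, which together cover every pair.
\item[(F6)] (Kotzig--Rosa, Baker--Wilson, Brouwer, Rees--Stinson; see \cite{HB}) For $n\equiv0\pmod6$, $n\ge18$, a nearly Kirkman triple system exists: $(n-2)/2$ pairwise edge-disjoint triangle factors on $n$ points.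
\end{enumerate}

\begin{proposition}\label{prop:uniform}
If $(r,q)$ is feasible, $q\mid 3r$, $q\le r$ and $(r,q)\ne(6,6)$, then $C(r,q)$ holds.
\end{proposition}

\begin{proof}
Put $u=3r/q+1\ge4$. A $4$-GDD of type $q^u$ has $3r+q$ points, and by \eqref{eq:gdddeg} all have degree $r$. The conditions of (F1) hold: $q(u-1)=3r$, and $q^2u(u-1)=3r(3r+q)\equiv0\pmod{12}$ by feasibility. The exceptions $(q,u)=(2,4),(6,4)$ are $(r,q)=(2,2),(6,6)$.
\end{proof}

For instance, $C(r,q)$ holds for $q\in\{1,2,3\}$ whenever $(r,q)$ is feasible and $r\ge4$ (feasibility makes $r$ even if $q=2$), and $C(r,6)$ holds for even $r\ge8$.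

\begin{lemma}\label{lem:factors}
For every $N\ge1$ there are $\varphi(N)$ pairwise edge-disjoint triangle factors on $3N$ points, where
\[
\varphi(N)=\tfrac{3N-1}2\ (N\text{ odd}),\qquad \varphi(N)=\tfrac{3N-2}2\ (N\ge6\text{ even}),\qquad \varphi(4)=4,\quad\varphi(2)=1 .
\]
For $N=4$ the twelve points can moreover be partitioned into three quadruples that share no pair with the triples of the four factors.
\end{lemma}

\begin{proof}
For $N$ odd and for even $N\ge 6$ use (F5) and (F6). For $N=2$ split six points into two triples. For $N=4$ delete a group from a TD$(4,4)$. The result is a TD$(3,4)$, whose four parallel classes are the factors and whose three groups are the quadruples.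
\end{proof}

\section{Constructions}\label{sec:tools}

\subsection{Base blocks}

\begin{lemma}\label{lem:cyclic}
If $B_1,\dots,B_j\subset\mathbb Z_n$ have four elements each and their $12j$ differences are distinct and nonzero, then their translates form a configuration of degree $4j$ on $n$ points.
\end{lemma}

\begin{proof}
A pair $\{x,y\}$ lies in a translate of $B_i$ only if $y-x$ is a difference of $B_i$. The difference $y-x$ occurs at most once, which fixes $i$, the two elements of $B_i$, and the translation. So each pair is covered at most once and the $jn$ translates are distinct. Each point lies in four translates of each $B_i$.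
\end{proof}

The smallest example is $\{0,1,4,6\}$, with differences $\pm1,\dots,\pm6$. It gives a configuration $\Gamma_n$ of degree $4$ on $n$ points for every $n\ge13$, so $C(4,q)$ holds for all $q\ge1$. If $n\ge21$ and $c=\lfloor n/3\rfloor\ge7$, then
\begin{equation}\label{eq:gamma}
\Gamma_n\text{ has the $c$ pairwise disjoint independent triples }\{i,i+c,i+2c\},\quad 0\le i<c,
\end{equation}
because the residues $\pm c,\pm2c$ are at distance at least $\min(c,\,n-2c)=c\ge7$ from $0$ in $\mathbb Z_n$.

Full orbits of $\mathbb Z_v$ give only degrees divisible by $4$, and the short orbit of $\{0,\frac v4,\frac v2,\frac{3v}4\}$ requires $4\mid v$. For $r\equiv2\pmod4$ and even $v$ we therefore let $\mathbb Z_{v/2}$ act with two orbits of points.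

\begin{lemma}\label{lem:bicyclic}
Let $T_1,\dots,T_m,T'_1,\dots,T'_m$ be triples in $\mathbb Z_h$ and let $P=\{p,p+f,p-c,p+f-c\}\subset\mathbb Z_h$, all these $6m+4$ elements being distinct. Suppose that the differences of the $T_i$ together with $\pm c$ are $6m+2$ distinct nonzero elements, and likewise the differences of the $T'_i$ together with $\pm f$. Then there is a configuration of degree $4m+2$ on $2h$ points.
\end{lemma}

\begin{proof}
The points are $x_0,x_1$ with $x\in\mathbb Z_h$. For all $g\in\mathbb Z_h$ and all $i$ take the blocks
\[
\{(g-x)_0:x\in T_i\}\cup\{g_1\},\qquad \{g_0\}\cup\{(g+x)_1:x\in T'_i\},\qquad \{g_0,(g+c)_0,(g+p)_1,(g+p+f)_1\}.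
\]
For a pair $x_0,y_1$ in a block, the mixed difference $y-x$ runs through the elements of $T_i$, of $T'_i$ and of $P$ in the three kinds of blocks. All these are distinct, so the mixed difference of a pair determines the kind, the index $i$ and the position of the pair in the block, and then the pair itself determines $g$. Pairs with the same subscript are treated in the same way: the differences of the pairs $x_0,y_0$ in blocks are those of the $T_i$ and $\pm c$, the differences of the pairs $x_1,y_1$ are those of the $T'_i$ and $\pm f$. So no pair is covered twice. A point $x_0$ lies in $3m$ blocks of the first kind, $m$ of the second and $2$ of the third; for $x_1$ the numbers are $m$, $3m$ and $2$.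
\end{proof}

\subsection{Transversal designs and their truncation}

\begin{lemma}\label{lem:td}
Suppose there is a configuration of degree $s\ge0$ on $n$ points.
\begin{enumerate}
\item[(a)] If $n\ne2,6$, there is a configuration of degree $n+s$ on $4n$ points.
\item[(b)] If a TD$(5,n)$ exists, there is a configuration of degree $t+s$ on $4n$ points for every $0\le t\le n$.
\end{enumerate}
\end{lemma}

\begin{proof}
No pair inside a group of a TD$(4,n)$ is covered by its blocks. Place a copy of the given configuration on each of the four groups. In (a) keep all blocks of the TD$(4,n)$; in (b) take the TD$(4,n)$ obtained from a TD$(5,n)$ and keep $t$ parallel classes.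
\end{proof}

If we delete a point of a TD$(4,r)$ and all blocks through it, every point of the three other groups loses exactly one block. This uniform loss can be repaired inside the groups. For example, delete one point of a TD$(4,4)$ with its four blocks, and add each of the three intact groups as a block; this gives degree $4$ on $15$ points. In general:

\begin{lemma}[Truncation]\label{lem:trunc}
Let $r\ge3$, $r\ne6$, $1\le q\le r$ and $s=r-q$. If there is a configuration of degree $s$ on $r$ points, then $C(r,q)$ holds.
\end{lemma}

\begin{proof}
In a TD$(4,r)$ delete $s$ points of the fourth group and all blocks through them. The $q$ remaining points of that group keep degree $r$. A point of another group is joined to each deleted point by exactly one block, and these blocks are different, so its degree becomes $r-s=q$. Place a configuration of degree $s$ on each of the first three groups. Now all $3r+q$ points have degree $r$.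
\end{proof}

The required configuration of degree $s$ on $r$ points can exist only if $r\ge3(r-q)+1$, that is, $q>\frac23r$.

\subsection{Insertion of new points}

Transversal designs give numbers of points divisible by $4$. We now add one, two or three points without changing the degrees. The smallest case shows how.

\begin{example}[$17$ points, degree $4$]\label{ex:17}
Let $\mathbb F_4=\{0,1,\omega,\omega^2\}$. The points of $\mathbb F_4^2$ and the $16$ lines $y=\mu x+\nu$ form a TD$(4,4)$ whose groups are the vertical lines; the slopes $\mu$ give four parallel classes. Every point has degree $4$. In each of the horizontal blocks $y=0$, $y=1$, $y=\omega$ replace the point with $x=0$ by a new point $\infty$, and add one block through the three replaced points: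
\[
\{\infty,(1,\nu),(\omega,\nu),(\omega^2,\nu)\}\ \ (\nu=0,1,\omega),\qquad \{\infty,(0,0),(0,1),(0,\omega)\}.
\]
Each of $(0,0),(0,1),(0,\omega)$ has lost one block and gained one. The point $\infty$ has degree $4$ and its twelve neighbors are distinct: nine outside the group $x=0$, three inside. The pairs inside the added triple had been uncovered. So this is a configuration of degree $4$ on $17$ points.
\end{example}

In this way a new point enters three old blocks and one added block for every triple it is joined to, so its degree is a multiple of $4$. For $r=4m+2$ we insert two points at once and let them share one block $\{\infty_1,\infty_2,a,b\}$. Then $\infty_1$ must replace $a$ in one old block and $\infty_2$ must replace $b$ in another, and we must prevent these changes from interfering with the others; part (b) below does this by choosing the position of a configuration on the second group.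

\begin{lemma}[Insertion]\label{lem:ins}
Suppose a TD$(5,n)$ exists, $r=t+s$ with $3\le t\le n$ and $s\ge0$, and $\Gamma$ is a configuration of degree $s$ on $n$ points.
\begin{enumerate}
\item[(a)] If $r=4m$ and $\Gamma$ has $m$ pairwise disjoint independent triples, then for each $i\in\{1,2,3\}$ there is a configuration of degree $r$ on $4n+i$ points.
\item[(b)] If $r=4m+2$ and $\Gamma$ has $m+1$ pairwise disjoint independent triples, then there is a configuration of degree $r$ on $4n+2$ points.
\end{enumerate}
\end{lemma}

\begin{proof}
As in Lemma~\ref{lem:td}(b) start with groups $G_1,\dots,G_4$, parallel classes $Q_1,\dots,Q_t$ and a copy of $\Gamma$ on each group. This has degree $r$ on $4n$ points.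

(a) For $a=1,\dots,i$ let $\tau_{a,1},\dots,\tau_{a,m}$ be disjoint independent triples in $G_a$, with union $P_a$. For each $p\in P_a$ replace $p$ by a new point $\infty_a$ in the block of $Q_a$ through $p$. Different $p$ give different blocks, since a block meets $G_a$ once. Add the blocks $\{\infty_a\}\cup\tau_{a,j}$. (Here $t\ge3$ provides a separate class for each new point, so no block is changed twice.)

Each $p\in P_a$ loses one block and gains one; $\infty_a$ has degree $3m+m=r$. The neighbors of $\infty_a$ are the remaining points of the changed blocks of $Q_a$, which are pairwise disjoint and leave only points outside $G_a$, and the points of $P_a\subset G_a$. None is repeated. The pairs inside $\tau_{a,j}$ were uncovered, by independence, and are now covered once. Two new points never lie in a common block. So no pair is covered twice.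

(b) In $G_1$ let $\tau_1,\dots,\tau_m$ be disjoint independent triples, and let $a,b$ be two points of an $(m+1)$-st. Let $A,B\in Q_2$ be the blocks through $a$ and $b$, and let $a',b'$ be their points in $G_2$. As $A$ and $B$ are disjoint, $a'\ne b'$. Place the copy of $\Gamma$ on $G_2$ so that $a',b'$ both belong to the $(m+1)$-st triple there, and let $\tau'_1,\dots,\tau'_m$ be the other $m$ triples. Now make these changes:
\begin{itemize}
\item for each $p\in\tau_1\cup\dots\cup\tau_m\cup\{a\}$ replace $p$ by $\infty_1$ in its $Q_1$-block;
\item for each $p\in\tau'_1\cup\dots\cup\tau'_m$ replace $p$ by $\infty_2$ in its $Q_2$-block;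
\item replace $b$ by $\infty_2$ in $B$;
\item add the blocks $\{\infty_1\}\cup\tau_j$, $\{\infty_2\}\cup\tau'_j$ for $1\le j\le m$, and $\{\infty_1,\infty_2,a,b\}$.
\end{itemize}
Since $a',b'\notin\bigcup_j\tau'_j$, the block $B$ is changed only at $b$, and $A$ is not changed.

Every old point keeps its degree: the points of the $\tau_j$ and $\tau'_j$, and $a$ and $b$, each lose one block and gain one for every change made at them. (A point of $G_1$ is changed only in the first and third items, and at most once; a point of $G_2$ only in the second.) Both new points have degree $(3m+1)+m+1=4m+2$.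

The neighbors of $\infty_1$ are the points outside $G_1$ of pairwise disjoint changed $Q_1$-blocks, the points of the $\tau_j$, the points $a,b$, and $\infty_2$; all are distinct. The neighbors of $\infty_2$ are, first, the remaining old points of the pairwise disjoint changed $Q_2$-blocks. Among these are neither $a$, because $A$ is unchanged, nor $b$, which was removed from $B$, nor a point of any $\tau'_j$, because each such point was removed from its $Q_2$-block. Then come the points of the $\tau'_j$, the points $a,b$, and $\infty_1$. Again all are distinct. The pairs inside $\tau_j$, $\tau'_j$ and $\{a,b\}$ were uncovered and are now covered once.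
\end{proof}

\subsection{Filling a group divisible design}

\begin{example}[$34$ points, degree $10$]\label{ex:34}
Take a $4$-GDD of type $6^49^1$, from (F2), and let $W$ be the group of size $9$. By \eqref{eq:gdddeg} the points of the groups of size $6$ have degree $(33-6)/3=9$ and the points of $W$ have degree $24/3=8$. Add one new point $\varepsilon$. Split each group of size $6$ into two triples and join each triple to $\varepsilon$ to form a block. Now the points of these groups have degree $10$, and $\varepsilon$ has degree $8$. The ten points of $W\cup\{\varepsilon\}$ have no covered pair among them, and each lacks two blocks. Identify them with the ten edges of $K_5$ and add, for each of the five vertices, the block of the four edges at it. Two edges share at most one vertex and each edge has two ends, so this is a configuration of degree $2$ on ten points. Altogether we get degree $10$ on $24+9+1=34$ points.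

The leave is visible: inside a group of size $6$ it joins the two triples by a $K_{3,3}$, and on $W\cup\{\varepsilon\}$ it consists of the pairs of disjoint edges of $K_5$. Both are cubic.
\end{example}

For the general construction we do not count degrees but keep the leave $(q-1)$-regular.

\begin{lemma}[Filling]\label{lem:fill}
Let $N,q\ge1$ and $w,s,e,r'\ge0$ be integers such that
\begin{enumerate}
\item[(1)] a $4$-GDD of type $(3N)^4w^1$ exists (of type $(3N)^4$ if $w=0$);
\item[(2)] on $3N$ points there are a configuration of degree $s$ and $e$ triangle factors such that no pair is covered twice by their blocks and triples, and $3N-3s-2e=q$;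
\item[(3)] $w+e=q+3r'$, and $r'=0$ or $C(r',q)$ holds.
\end{enumerate}
Then $C(4N+r',q)$ holds.
\end{lemma}

\begin{proof}
Let $W$ be the group of size $w$ (empty if $w=0$) and add a set $E$ of $e$ new points. On each group of size $3N$ place the structure of (2), and join the triples of the $j$-th factor to the $j$-th point of $E$. On $W\cup E$, which has $q+3r'$ points, place a configuration of degree $r'$. A pair in different groups of the GDD is covered once, by a block of the GDD. A pair consisting of a point of $E$ and a point in a group of size $3N$ is covered once, since a factor contains each point in one triple. Pairs inside a group of size $3N$, or inside $W\cup E$, are covered at most once by construction.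

So a point $x$ in a group $G$ of size $3N$ is collinear with every point outside $G$, and with $3s+2e$ points of $G$; it is noncollinear with $3N-1-3s-2e=q-1$ others. A point of $W\cup E$ is collinear with every point outside $W\cup E$, and with $3r'$ points inside; it is noncollinear with $q+3r'-1-3r'=q-1$ others. The number of points is $v=12N+q+3r'$, so every point is collinear with $v-q=3(4N+r')$ others and has degree $4N+r'$. Finally $v=3(4N+r')+q$.
\end{proof}

Example~\ref{ex:34} is the case $N=2$, $s=0$, $e=1$, $w=9$, $r'=2$, $q=4$. Usually $s=0$ suffices. Let $r$ be given and write $r=4m+\rho$ with $0\le\rho\le3$. To obtain $4N+r'=r$ we must take $N=m-\delta$ and $r'=4\delta+\rho$ for some $\delta$, and then (2) and (3) determine $e$ and $w$: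
\begin{equation}\label{eq:ew}
e=\tfrac{3N-q}2,\qquad w=q+3r'-e=\tfrac32\,(q-m+9\delta+2\rho).
\end{equation}
The only freedom left is $\delta$, and the bounds on $w$ confine it to a window.

\begin{corollary}\label{cor:fill}
Let $r=4m+\rho$ with $0\le\rho\le3$, let $0\le\delta<m$, $N=m-\delta$ and $q\geq 1$. Suppose that
\begin{enumerate}
\item[(i)] $q\equiv N\pmod2$, $q\le3N$, and $q\ge4$ if $N\in\{2,4\}$;
\item[(ii)] $0\le w\le\frac92N$ for the number $w$ of \eqref{eq:ew}, with $w>0$ if $N=2$;
\item[(iii)] $4\delta+\rho=0$ or $C(4\delta+\rho,q)$ holds.
\end{enumerate}
Then $C(r,q)$ holds. The inequalities $0\le w\le\frac92N$ are equivalent to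
\begin{equation}\label{eq:window}
\frac{m-q-2\rho}9\le\delta\le\frac{4m-q-2\rho}{12}.
\end{equation}
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:fill} with $s=0$ and $r'=4\delta+\rho$. By (i), $e\ge0$ is an integer. It is at most $\varphi(N)$: for odd $N$ because $q\ge1$, for even $N\ge6$ because $q\ge2$, and for $N=4,2$ because $q\ge4$ gives $e\le4$ and $e\le1$. So the factors exist by Lemma~\ref{lem:factors}. Since $q-m+9\delta\equiv q-N\equiv0\pmod2$, the number $w$ is a multiple of $3$. Hence the GDD exists by (F2), or by (F1) if $w=0$, where $3N\ne6$. The equivalence with \eqref{eq:window} is a rearrangement: $w\ge0$ means $9\delta\ge m-q-2\rho$, and $w\le\frac92N$ means $q-m+9\delta+2\rho\le3m-3\delta$.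
\end{proof}

In applications (i) prescribes the parity of $\delta$. We shall use that a closed interval of length at least $2$ contains two consecutive integers, hence integers of both parities. The window \eqref{eq:window} has length $\frac{8m+q+2\rho}{36}$, so only small $m$ will need individual attention.

\section{Small degrees and four special cases}\label{sec:small}

When we say that differences are ``$d_1,d_2,\dots$ up to sign'', we mean the differences $\pm d_i$.

\begin{proposition}\label{prop:small}
$C(r,q)$ holds for every feasible $(r,q)$ with $r\le6$, $r=8$ or $r=12$.
\end{proposition}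

\begin{proof}
Let $v=3r+q$.

$r=1$: then $4\mid v$; take disjoint blocks.

$r=2$: then $v\ge10$ is even. Take a simple $4$-regular graph on $h=v/2\ge5$ vertices, for instance $\mathbb Z_h$ with $x$ joined to $x\pm1,x\pm2$. It has $v$ edges. Its edges are the points, and its vertices, each regarded as the set of four edges at it, are the blocks.

$r=3$: then $4\mid v\ge12$. For $v=12$ take a TD$(4,3)$. For $v=16,20$ use Lemma~\ref{lem:td}(b) with $n=4,5$, $s=0$, $t=3$. For $v\ge24$ take the disjoint union of configurations on $12$ and $v-12\ge12$ points.

$r=4$: $\Gamma_v$, as $v\ge13$.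

$r=5$: then $4\mid v\ge16$. For $v=16$ take an $S(2,4,16)$ ($q=1$, Proposition~\ref{prop:uniform}). For $v=20$ take a TD$(4,5)$. For $v=24$ take the translates of $\{0,1,4,9\}$ in $\mathbb Z_{24}$, with differences $1,4,9,3,8,5$ up to sign, and the six blocks $\{i,i+6,i+12,i+18\}$. For $v=28$ use Lemma~\ref{lem:td}(b) with $n=7$, $s=0$, $t=5$. For $v\ge32$ take the disjoint union of configurations on $16$ and $v-16\ge16$ points.

$r=6$: then $v\ge20$ is even. For $v=20$ use Proposition~\ref{prop:uniform} with $q=2$. For $v=2h\ge22$ use Lemma~\ref{lem:bicyclic} with $m=1$,
\[
T_1=\{0,1,3\},\quad T'_1=\{5,9,10\},\quad P=\{2,4,6,8\}\quad(p=6,\ f=2,\ c=4).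
\]
The union of these sets is $\{0,1,\dots,6,8,9,10\}$. Up to sign the differences are $1,2,3$ with $c=4$, and $4,5,1$ with $f=2$. All distinctness conditions hold for $h\ge11$.

$r=8$: for $v=25,26$ use Proposition~\ref{prop:uniform}. For $v\ge27$ take the base blocks $\{0,6,11,13\}$ and $\{0,3,4,12\}$ in $\mathbb Z_v$. Up to sign the differences are $6,11,13,5,7,2$ and $3,4,12,1,9,8$. These twelve integers are distinct and at most $13$, so the $24$ residues are distinct for $v\ge27$.

$r=12$: for $v=37,\dots,40$ use Proposition~\ref{prop:uniform} with $q=1,\dots,4$. For $v\ge41$ take the base blocks $\{0,1,16,20\}$, $\{0,5,7,18\}$, $\{0,3,9,17\}$ in $\mathbb Z_v$. Up to sign the differences are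
\[
1,16,20,15,19,4;\qquad 5,7,18,2,13,11;\qquad 3,9,17,6,14,8,
\]
which are distinct and at most $20$.
\end{proof}

\begin{proposition}\label{prop:special}
$C(13,5)$, $C(10,12)$, $C(14,4)$ and $C(28,5)$ hold.
\end{proposition}

\begin{proof}
$C(13,5)$, with $v=44$: in $\mathbb Z_{44}$ take the base blocks $\{0,1,16,20\}$, $\{0,3,13,21\}$, $\{0,5,12,14\}$. Up to sign their differences are
\[
1,16,20,15,19,4;\qquad 3,13,21,10,18,8;\qquad 5,12,14,7,9,2 .
\]
They are distinct, at most $21$, and different from $11$. Add the eleven blocks $\{i,i+11,i+22,i+33\}$, with differences $\pm11,22$. The degree is $12+1$.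

$C(10,12)$, with $v=42$: use Lemma~\ref{lem:bicyclic} with $h=21$, $m=2$,
\[
T:\{0,1,3\},\{7,12,18\};\qquad T':\{5,9,10\},\{11,14,20\};\qquad P=\{2,4,6,8\},
\]
with $p,f,c$ as in the case $r=6$ above. The $16$ elements are distinct. Up to sign the differences are $1,2,3$; $5,6,10$; $c=4$, respectively $4,5,1$; $3,6,9$; $f=2$.

$C(14,4)$, with $v=46$: use Lemma~\ref{lem:bicyclic} with $h=23$, $m=3$,
\[
T:\{4,10,11\},\{6,9,18\},\{2,7,15\};\qquad T'_i=-T_i:\{19,13,12\},\{17,14,5\},\{21,16,8\};
\]
and $P=\{1,3,20,22\}$ ($p=1$, $f=2$, $c=4$). The $22$ elements are exactly those of $\mathbb Z_{23}\setminus\{0\}$. Up to sign the differences of both families are $6,1,7$; $3,11,9$; $5,10,8$, and neither $c=4$ nor $f=2$ is among them.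

$C(28,5)$, with $v=89$: use Lemma~\ref{lem:fill} with $N=7$, $s=4$, $e=2$, $w=3$, $r'=0$. Then $3N-3s-2e=5=w+e$, and the GDD of type $21^43^1$ exists by (F2). On $\mathbb Z_{21}$ take the translates of $\{0,2,8,11\}$, with differences $2,8,10,6,9,3$ up to sign; the factor $\{i,i+7,i+14\}$, $0\le i<7$, with differences $\pm7$; and the factor $\{3j,3j+1,3j+5\}$, $0\le j<7$, with differences $1,5,4$ up to sign. The last one is a factor because the three entries of its triples run through the residue classes $0,1,2$ modulo $3$, respectively. The translates cover no pair twice by Lemma~\ref{lem:cyclic}, the triples of a factor are disjoint, and no difference occurs in two of the three families. So no pair is covered twice.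
\end{proof}

\section{The induction: number of points divisible by four}\label{sec:ind}

We prove $C(r,q)$ for every feasible $(r,q)$ by induction on $r$. By Proposition~\ref{prop:small} we may assume, in this section and the next, that
\begin{center}
$(r,q)$ is feasible, $r\ge7$, $r\ne8,12$, and\\
$C(r_0,q_0)$ holds for all feasible $(r_0,q_0)$ with $r_0<r$.
\end{center}
Let $v=3r+q$. Recall from \eqref{eq:feas} what the induction hypothesis provides: a configuration of degree $s$ on $n$ points whenever $1\le s<r$, $n\ge3s+1$, $4\mid ns$ and $(n,s)\ne(8,2)$. The following case is used twice.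

\begin{lemma}\label{lem:4m}
Under the induction hypothesis, if $r=4m$ with $m\ge9$ and $q\le\frac83m$, then $C(r,q)$ holds.
\end{lemma}

\begin{proof}
We apply Corollary~\ref{cor:fill} with $\rho=0$. Condition (iii) holds for every $\delta$ with $0\le\delta<m$: for $\delta\ge1$ the pair $(4\delta,q)$ is feasible and $4\delta<r$.

Suppose $q\ge m$. Choose $\delta\in\{0,1\}$ with $m-\delta\equiv q\pmod2$. The lower bound in \eqref{eq:window} is at most $0$. For $m\ge9$ we have $q\le\frac83m\le4m-12$, which gives the upper bound, and $q\le\frac83m\le3m-3\le3N$. Moreover $N\ge8$.

Suppose $q<m$. The window \eqref{eq:window} is $\big[\frac{m-q}9,\frac{4m-q}{12}\big]$, of length $\frac{8m+q}{36}>2$, so it contains some $\delta$ with $m-\delta\equiv q\pmod2$. Here $0<\delta<\frac m3$, so $N>\frac23m\ge6$ and $3N>2m>q$.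
\end{proof}

\begin{proposition}\label{prop:div4}
Under the induction hypothesis, $C(r,q)$ holds if $4\mid v$.
\end{proposition}

\begin{proof}
Let $v=4n$. As $v\ge22$, $n\ge6$. If $n=6$, then $r\le7$, so $r=7$, $q=3$, and Proposition~\ref{prop:uniform} applies. If $n=10$, then $v=40\equiv4\pmod{12}$ and (F4) applies. In all other cases a TD$(5,n)$ exists. If $r\le n$, use Lemma~\ref{lem:td}(b) with $s=0$, $t=r$.

Let $r>n$. We now look for configurations of degree $s$ on the groups, preferably with $s\equiv0\pmod4$ because this imposes no divisibility condition on $n$. Write $n=12a+c$ with $1\le c\le12$. Then $4a$ is the largest multiple of $4$ that is at most $(n-1)/3$, so these $s$ go up to $4a$.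

\emph{Case $r\le n+4a$.} Put $s=4\lceil\frac{r-n}4\rceil$. Then $r-n\le s\le4a$, so $n\ge12a+1\ge3s+1$ and $s<n<r$. By induction there is a configuration of degree $s$ on $n$ points, and Lemma~\ref{lem:td}(b) with $t=r-s\le n$ gives $C(r,q)$.

\emph{Case $r>n+4a$.} Write $r=16a+c+i$ with $i\ge1$. Then $q=4n-3r=c-3i\geq 1$. If $q\le3$, Proposition~\ref{prop:uniform} applies. Otherwise $c\ge 3i+4$, and the possibilities are $i=1$, $7\le c\le12$ and $i=2$, $10\le c\le12$.
\begin{itemize}
\item $(c,i)=(7,1),(10,2)$: $q=4$, and $r=16a+8$ or $16a+12$ is divisible by $4$. Proposition~\ref{prop:uniform}.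
\item $(9,1),(12,2)$: $q=6$, and $r=16a+10$ or $16a+14$ is even. Proposition~\ref{prop:uniform}.
\item $(10,1)$: $v=48a+40\equiv4\pmod{12}$. Use (F4).
\item $(8,1)$: $q=5$, $r=16a+9=n+s$ with $s=4a+1$ and $n-3s=5$. The pair $(s,5)$ is feasible, because $5\equiv s\pmod4$. By induction there is a configuration of degree $s$ on $n$ points; use Lemma~\ref{lem:td}(a).
\item $(12,1)$: $q=9$, $r=16a+13=n+s$ with $s=4a+1$ and $n-3s=9\equiv s\pmod4$. Again use induction and Lemma~\ref{lem:td}(a).
\item $(11,1)$: $q=8$, $r=16a+12=4m$ with $m=4a+3$. Here $a\ge1$ as $r\ne12$. For $a=1$, $m=7$, use Corollary~\ref{cor:fill} with $\rho=0$, $\delta=1$, $N=6$: $e=5$, $w=15\le27$, and $C(4,8)$ holds. For $a\ge2$, $m\ge11$, use Lemma~\ref{lem:4m}.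
\item $(11,2)$: $q=5$, $r=16a+13=4m+1$ with $m=4a+3$. If $a=0$, this is $C(13,5)$, Proposition~\ref{prop:special}. If $a\ge1$, use Corollary~\ref{cor:fill} with $\rho=1$. Since $m$ is odd, we need an even $\delta$ with $\frac{m-7}9\le\delta\le\frac{4m-7}{12}$. For $m=7$ take $\delta=0$ (then $N=7$, $e=8$, $w=0$). For $m\ge11$ the window has length $\frac{8m+7}{36}>2$, so an even $\delta$ exists; as $0<\delta<\frac m3$, we have $3N>2m>5$. In both cases $N$ is odd, and $C(4\delta+1,5)$ holds by induction because $5\equiv4\delta+1\pmod4$ and $4\delta+1<r$.\qedhere
\end{itemize}
\end{proof}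

\section{The induction: number of points not divisible by four}\label{sec:ind2}

Let $4\nmid v$. Since $4\mid vr$, $r$ is even; as $r\ge7$ and $r\ne8,12$, we have $r=10$ or $r\ge14$. If $r\equiv0\pmod4$, then $4\nmid q$. If $r\equiv2\pmod4$, then $v\equiv2\pmod4$ and $q=v-3r\equiv0\pmod4$.

\subsection{The range $q>2r/3$}

\emph{Let $q\ge r$.} Put $n=\lfloor v/4\rfloor\ge r\ge10$. If $n=10$, then $r=10$ and $v=42$, which is $C(10,12)$, Proposition~\ref{prop:special}. Otherwise a TD$(5,n)$ exists, and we use Lemma~\ref{lem:ins} with $s=0$, $t=r$. Then $\Gamma$ has no blocks, so every triple is independent and only room is needed. For $r=4m$ we have $3m\le n$. For $r=4m+2$ we have $v\equiv2\pmod4$, so $v=4n+2$, and $3(m+1)\le4m+2\le n$.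

\emph{Let $\frac23r<q<r$.} Use Lemma~\ref{lem:trunc} with $s=r-q$. We have $r-3s=3q-2r\ge1$ and $rs=r(r-q)\equiv0\pmod4$. Also $(r,s)\ne(8,2)$, since $r\ne8$. By induction there is a configuration of degree $s$ on $r$ points.

\subsection{The range $q\le 2r/3$ for $r=4m$}

Here $m\ge4$, $q\le\frac83m$ and $4\nmid q$. Lemma~\ref{lem:4m} settles $m\ge9$, and Proposition~\ref{prop:uniform} settles all $q$ dividing $12m$. The remaining values of $q$ are:
\begin{center}
\begin{tabular}{ll}
$m=4$ ($q\le10$): & $5,7,9,10$\\
$m=5$ ($q\le13$): & $7,9,11,13$\\
$m=6$ ($q\le16$): & $5,7,10,11,13,14,15$\\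
$m=7$ ($q\le18$): & $5,9,10,11,13,15,17,18$\\
$m=8$ ($q\le21$): & $5,7,9,10,11,13,14,15,17,18,19,21$
\end{tabular}
\end{center}
Most of them follow from Corollary~\ref{cor:fill} with $\rho=0$; if $\delta=1$, condition (iii) is $C(4,q)$, which always holds. The data are, with $e=\frac{3N-q}2$ and $w=\frac32(q-m+9\delta)$:
\begin{center}
\begin{tabular}{cccclll}
$m$ & $\delta$ & $N$ & $\frac92N$ & $q$ & $e$ & $w$\\ \hline
$4$ & $0$ & $4$ & $18$ & $10$ & $1$ & $9$\\
$5$ & $0$ & $5$ & $22.5$ & $7,9,11,13$ & $4,3,2,1$ & $3,6,9,12$\\
$6$ & $0$ & $6$ & $27$ & $10,14$ & $4,2$ & $6,12$\\
$6$ & $1$ & $5$ & $22.5$ & $5,7,11$ & $5,4,2$ & $12,15,21$\\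
$7$ & $0$ & $7$ & $31.5$ & $9,11,13,15,17$ & $6,5,4,3,2$ & $3,6,9,12,15$\\
$7$ & $1$ & $6$ & $27$ & $10$ & $4$ & $18$\\
$8$ & $0$ & $8$ & $36$ & $10,14,18$ & $7,5,3$ & $3,9,15$\\
$8$ & $1$ & $7$ & $31.5$ & $5,7,\dots,19$ odd & $8,7,\dots,1$ & $9,12,\dots,30$
\end{tabular}
\end{center}
What is left are the following cases.
\begin{itemize}
\item $m=4$, $q=5,7,9$. For odd $q$, Corollary~\ref{cor:fill} would need odd $N\le3$, and then $w$ is too large or $q>3N$. A configuration of degree $s=1$ inside the groups changes the parity: use Lemma~\ref{lem:fill} with $N=4$, $s=1$, $e=\frac{9-q}2=2,1,0$, $r'=0$ and $w=q-e=3,6,9\le18$. The structure on twelve points consists of the three quadruples and $e$ of the four factors in Lemma~\ref{lem:factors}.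
\item $m=7$, $q=5$. This is $C(28,5)$, Proposition~\ref{prop:special}.
\item $(m,q)=(6,13),(6,15),(7,18),(8,21)$. Use Lemma~\ref{lem:ins}(a) with $\Gamma=\Gamma_n$ and $s=4$. The number of independent triples in \eqref{eq:gamma} is at least $m$ each time:
\begin{center}
\begin{tabular}{ccccc}
$m$ & $q$ & $v=4n+i$ & $t=r-4$ & triples $\lfloor n/3\rfloor$\\ \hline
$6$ & $13$ & $85=4\cdot21+1$ & $20$ & $7$\\
$6$ & $15$ & $87=4\cdot21+3$ & $20$ & $7$\\
$7$ & $18$ & $102=4\cdot25+2$ & $24$ & $8$\\
$8$ & $21$ & $117=4\cdot29+1$ & $28$ & $9$
\end{tabular}
\end{center}
\end{itemize}

\subsection{The range $q\le 2r/3$ for $r=4m+2$}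

Here $m\ge2$ and $q=4k$ with $k\ge1$. The bound $q\le\frac23r$ reads $3k\le2m+1$, and $v=12m+6+4k$. We use Corollary~\ref{cor:fill} with $\rho=2$: we need $N=m-\delta$ even, with $w>0$ if $N=2$, and
\begin{equation}\label{eq:star}
\frac{m-4k-4}9\le\delta\le\frac{m-k-1}3,\qquad 4k\le3(m-\delta),\qquad\delta\ge0 .
\end{equation}
Condition $q\ge4$ in (i) holds, and $C(4\delta+2,4k)$ holds by induction: $4k$ is even and different from $2$, and $4\delta+2<r$ as $\delta<m$. The window for $\delta$ in \eqref{eq:star} has length $\frac{2m+k+1}9$. The case $N=2$ will occur only for $m=2$.

\paragraph{$m$ even, $\delta$ even.} Suppose first $4k\ge m-4$, and take $\delta=0$. The conditions \eqref{eq:star} become $k\le m-1$ and $4k\le3m$. For $m\ge4$ they follow from $k\le\frac{2m+1}3\le\min(m-1,\frac34m)$. For $m=2$ we have $k=1$ and they hold as well; here $N=2$ and $w=9>0$ (Example~\ref{ex:34}).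

Now suppose $4k<m-4$. Then $m\ge10$ and the window has length greater than $2$, so it contains an even $\delta$, and $0<\delta<\frac m3$. As $4k<m$, we have $4k<2m<3(m-\delta)$; also $N>\frac23m>6$.

\paragraph{$m$ odd, $\delta$ odd.} The value $\delta=1$ satisfies \eqref{eq:star} if and only if
\begin{equation}\label{eq:delta1}
4k\ge m-13,\qquad k\le m-4,\qquad 4k\le3(m-1).
\end{equation}
Let $m\ge13$. Then $\frac{2m+1}3\le\min(m-4,\frac34(m-1))$, so the last two conditions hold. If the first one fails, then $m>4k+13\ge17$, so $m\ge19$, and the window has length greater than $2$. It contains an odd $\delta$, and $0<\delta<\frac m3$; as $4k<m$, we have $4k<3(m-\delta)$ and $N>6$ as before.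

For $m\le11$ the first condition in \eqref{eq:delta1} always holds. For $m=11$ we have $k\le7$ and \eqref{eq:delta1} holds. For $m=9,7,5$ we have $k\le6,5,3$, and \eqref{eq:delta1} holds exactly for $k\le5,3,1$, respectively. For $m=3$ we have $k\le2$ and \eqref{eq:delta1} never holds. Whenever \eqref{eq:delta1} holds, $N=m-1\ge4$, so Corollary~\ref{cor:fill} applies. The following pairs $(m,k)$ are left.
\begin{itemize}
\item $(3,1)$: this is $C(14,4)$, Proposition~\ref{prop:special}.
\item $(3,2)$: $v=50=4\cdot12+2$ and $r=14=12+2$. Use Lemma~\ref{lem:ins}(b) with $n=t=12$, $s=2$. The points of $\Gamma$ are the twelve edges of $K_6$ minus a perfect matching, and its blocks are the six vertices, regarded as sets of four edges. The edges of $K_6$ can be partitioned into five perfect matchings, one of which we take as the removed one; the other four are $m+1=4$ disjoint independent triples of $\Gamma$.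
\item $(5,2)$: $v=74$, $r=22$, $q=8$. Take a $4$-GDD of type $12^6$, which exists by (F1), and two extra points. On each of five groups take two of the triangle factors of Lemma~\ref{lem:factors} and join the triples of the first to one extra point, those of the second to the other. On the sixth group and the two extra points place a configuration of degree $2$ on $14$ points (Proposition~\ref{prop:small}). No pair is covered twice. By \eqref{eq:gdddeg} the points of the groups have degree $(72-12)/3+2=22$, and the extra points have degree $5\cdot4+2=22$.
\item $(5,3)$: $v=78=4\cdot19+2$ and $r=22=18+4$. Use Lemma~\ref{lem:ins}(b) with $n=19$, $t=18$, $s=4$. Let $\Gamma$ consist of the translates of $\{0,3,8,12\}$ in $\mathbb Z_{19}$, with differences $3,8,7,5,9,4$ up to sign. The differences $\pm1,\pm2$ do not occur, so $\{3i,3i+1,3i+2\}$, $0\le i\le5$, are $m+1=6$ disjoint independent triples.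
\item $(7,4)$, $(7,5)$, $(9,6)$: use Lemma~\ref{lem:ins}(b) with $\Gamma=\Gamma_n$ and $s=4$; by \eqref{eq:gamma} there are enough triples:
\begin{center}
\begin{tabular}{cccccc}
$(m,k)$ & $r$ & $v=4n+2$ & $t=r-4$ & needed: $m+1$ & triples $\lfloor n/3\rfloor$\\ \hline
$(7,4)$ & $30$ & $106=4\cdot26+2$ & $26$ & $8$ & $8$\\
$(7,5)$ & $30$ & $110=4\cdot27+2$ & $26$ & $8$ & $9$\\
$(9,6)$ & $38$ & $138=4\cdot34+2$ & $34$ & $10$ & $11$
\end{tabular}
\end{center}
\end{itemize}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:small} is the base of the induction. The induction step is Proposition~\ref{prop:div4} if $4\mid v$ and this section if $4\nmid v$. So $C(r,q)$ holds for every feasible $(r,q)$, and Lemma~\ref{lem:param} translates this into the theorem.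
\end{proof}

\section{Classification, duality and packings}\label{sec:cons}

\begin{corollary}[Classification]\label{cor:class}
Let $v,r$ be positive integers and $b=vr/4$. A configuration $(v_r,b_4)$ exists if and only if $4\mid vr$, $v\ge3r+1$ and $(v,r)\ne(8,2)$.
\end{corollary}

\begin{proof}
The conditions \eqref{eq:nec} are necessary, and by Lemma~\ref{lem:param} and \eqref{eq:feas} they are equivalent to the stated ones. Sufficiency is Theorem~\ref{thm:main}.
\end{proof}

Thus the condition $b\ge4r-3$ excludes just one additional parameter set, $(8_2,4_4)$. By duality such a configuration would be a simple $4$-regular graph on four vertices. Since interchanging points and lines preserves the axioms, Corollary~\ref{cor:class} can be restated as follows.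

\begin{corollary}[Dual form]
Let $v,b,k$ be positive integers. A configuration $(v_4,b_k)$ exists if and only if $4v=bk$, $b\ge3k+1$ and $(b,k)\ne(8,2)$.
\end{corollary}

\begin{corollary}[Packings with regular leave]
Let $v\ge1$ and $0\le\delta\le v-1$. There is a packing of $K_v$ by edge-disjoint copies of $K_4$ whose leave is $\delta$-regular if and only if
\[
v-1-\delta\equiv0\pmod3\qquad\text{and}\qquad v(v-1-\delta)\equiv0\pmod{12},
\]
with the single exception $(v,\delta)=(8,1)$, for which the congruences hold but there is no such packing.
\end{corollary}

\begin{proof}
In such a packing each vertex lies in $r=(v-1-\delta)/3$ copies of $K_4$, so the packing is the same thing as a configuration of degree $r$ on $v$ points. Hence $r$ must be an integer and $4\mid vr$; these are the two congruences. If $r=0$, take the empty packing. If $r\ge1$, then $v\ge3r+1$ holds because $\delta\ge0$, and Corollary~\ref{cor:class} applies; the pair $(v,r)=(8,2)$ is $(v,\delta)=(8,1)$.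
\end{proof}

For $\delta=0$ this is the existence theorem for Steiner systems $S(2,4,v)$. That theorem is not reproved here: it is the case $g=1$ of (F1), which is an ingredient of the proof.

\begin{thebibliography}{9}
\bibitem{NI} \emph{Nonsymmetric Configurations With Natural Index}, \texttt{https://core.ac.uk/download/pdf/82372395.pdf}.
\bibitem{BSH} Brouwer, Schrijver and Hanani, Discrete Math. \textbf{20} (1977).
\bibitem{GR} Ge and Rees, Des. Codes Cryptogr. \textbf{27} (2002), 5--24.
\bibitem{HB} \emph{Handbook of Combinatorial Designs}, 2nd ed.
\bibitem{HRW} Hanani, Ray-Chaudhuri and Wilson, Discrete Math. \textbf{3} (1972).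
\bibitem{RW} Ray-Chaudhuri and Wilson, 1971.
\end{thebibliography}
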